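# The set of word probabilities of a finite group: finite, of countable closure, or dense

## 1. A trichotomy, and how it decides nowhere density

**Notation for the theorem.** Let $F_\infty$ be the free group on $x_1,x_2,\dots$, and $F_k=\langle x_1,\dots,x_k\rangle$. For a finite group $G$, a word $w\in F_k$ and $g\in G$ put
$$P(G,w=g)=\frac{|\{(g_1,\dots,g_k)\in G^k: w(g_1,\dots,g_k)=g\}|}{|G|^k},\qquad S(G)=\{P(G,w=g): w\in F_\infty,\ g\in G\}\subseteq[0,1].$$

**Theorem 1.** Let $G$ be a finite group.

* **(A)** If $G$ is not nilpotent, then $S(G)$ is dense in $[0,1]$. More precisely, let $K\ne1$ be the last term of the lower central series of $G$. Then $\{P(G,w=1):w\in F_\infty\}$ is dense in $[1/|K|,1]$ (that is, its closure contains this interval), and for every $1\ne g\in K$ the closure of $\{P(G,w=g):w\in F_\infty\}$ contains $[0,1/|K|]$.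
* **(B)** If $G$ is nilpotent, then the closure $\overline{S(G)}$ is countable. In particular $S(G)$ is nowhere dense.
* **(C)** $S(G)$ is finite if and only if $G$ is abelian.

So exactly one of three things happens: $S(G)$ is finite ($G$ abelian); $S(G)$ is infinite with countable closure ($G$ nilpotent and not abelian); $S(G)$ is dense in $[0,1]$ ($G$ not nilpotent).

Substitute independent uniformly random elements of $G$ into a word and record the probability of getting $g$. The set $S(G)$ collects these numbers over all words, in any number of variables, and all $g$. The number $P(G,w=g)$ does not depend on the $k$ chosen with $w\in F_k$: an unused variable multiplies numerator and denominator by $|G|$.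

A subset of $\mathbb R$ is *nowhere dense* if its closure has empty interior. A countable set contains no interval, so a set with countable closure is nowhere dense, while a dense subset of $[0,1]$ is not. Hence (A) and (B) together prove the following conjecture, which comes from "Fibres of Words in Finite Groups, a Probabilistic Approach":

> $S(G)$ is nowhere dense if and only if $G$ is nilpotent.

A known result of Nikolov and Segal points in this direction: if $G$ is finite nilpotent, then $0$ is not an accumulation point of $S(G)$; equivalently, the non-zero elements of $S(G)$ have a positive lower bound. That concerns one point of $[0,1]$. The conjecture asks about all of them.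

**Conventions.** $[a,b]=a^{-1}b^{-1}ab$, and $[a_1,\dots,a_n]=[[a_1,\dots,a_{n-1}],a_n]$, for elements and for subgroups. The lower central series is $\gamma_1(G)=G$, $\gamma_{n+1}(G)=[\gamma_n(G),G]$. For $G$ finite it becomes constant. The constant term $K$ satisfies $[K,G]=K$, and $G$ is nilpotent exactly when $K=1$. For example, $\gamma_2(S_3)=A_3$ and $[A_3,S_3]=A_3$, so $K=A_3$ for $G=S_3$. A finite nilpotent group is the direct product of its Sylow subgroups. "Countable" means finite or countably infinite. We use constantly that a homomorphism from a finite group onto $Q$ sends the uniform distribution to the uniform distribution on $Q$.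

## 2. Abelian groups, the Heisenberg group, and $S_3$

**Abelian groups.** If $G$ is abelian, then $w:G^k\to G$ is a homomorphism. So $P(G,w=g)$ is $0$ or $1/m$, where $m$ is the order of the image, a divisor of $|G|$. Hence $S(G)$ is finite, which is one half of (C).

**The Heisenberg group.** Let $H$ be the group of upper unitriangular $3\times3$ matrices over $\mathbb F_p$. Write an element as $(a,b,c)$, with $a,b$ just above the diagonal and $c$ in the corner. Then $(a,b,c)(a',b',c')=(a+a',\,b+b',\,c+c'+ab')$, so $[(a,b,c),(a',b',c')]$ is the central element with corner entry $ab'-a'b$. For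
$$w_k=[x_1,x_2]\cdots[x_{2k-1},x_{2k}]$$
the corner entry is $Q=\sum_{i=1}^k(a_{2i-1}b_{2i}-a_{2i}b_{2i-1})$, which up to signs is a sum of $2k$ products in disjoint pairs of variables. Put $e(t)=e^{2\pi it/p}$. Since $\mathbb E_{a,b}\,e(\lambda ab)=\Pr(a=0)=1/p$ for $\lambda\ne0$, we get $\mathbb E\,e(\lambda Q)=p^{-2k}$. Orthogonality of characters then gives, for the central element with corner entry $z$,
$$P(H,w_k=z)=\frac1p\sum_{\lambda\in\mathbb F_p}\mathbb E\,e(\lambda(Q-z))=\begin{cases}\frac1p+(p-1)p^{-2k-1}& z=0,\\[2pt] \frac1p-p^{-2k-1}& z\neq0.\end{cases}$$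
So $S(H)$ is infinite and accumulates at $1/p$ from both sides. Any proof of (B) must live with accumulation points.

**The group $S_3$.** If $a\in A_3$ and $t$ is odd, then $t^{-1}at=a^{-1}$, so $[a,t]=a^{-2}=a$. If $t$ is even, then $[a,t]=1$. Thus commutation with $t$ is a filter: it keeps $a$ when $t$ is odd and kills it when $t$ is even. The commutator $[x_1,x_2]$ is trivial with probability $1/2$ (number of conjugacy classes over order, $3/6$). So for $n\ge2$ the word $v_n=[x_1,\dots,x_n]$ satisfies
$$P(S_3,v_n\ne1)=\tfrac12\cdot2^{-(n-2)}=2^{-(n-1)},$$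
and by symmetry each $3$-cycle has probability $2^{-n}$. So $0$ is an accumulation point of $S(S_3)$.

These words alone give only the numbers $2^{-n}$ and $1-2^{-(n-1)}$, which accumulate only at $0$ and $1$. To reach the middle of the interval we must combine many small perturbations. Section 4 does this.

## 3. Products of commutators and Frobenius' formula: proof of (C)

It remains to show that $S(G)$ is infinite when $G$ is non-abelian. We use Frobenius' character formula for $w_k=[x_1,x_2]\cdots[x_{2k-1},x_{2k}]$:
$$P(G,w_k=1)=\frac1{|G|}\sum_{\chi\in\mathrm{Irr}(G)}\chi(1)^{2-2k}.\tag{1}$$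

Here is its proof. Let $\rho$ be an irreducible complex representation with character $\chi$. By Schur's lemma $\mathbb E_x\,\rho(x)^{-1}A\rho(x)$ is scalar, equal to $\frac{\mathrm{tr}A}{\chi(1)}I$. Taking $A=\rho(y^{-1})$,
$$\mathbb E_{x,y}\,\rho(x^{-1}y^{-1}xy)=\frac1{\chi(1)}\,\mathbb E_y\,\chi(y^{-1})\rho(y).$$
The right side commutes with every $\rho(g)$, because $\chi$ is a class function. So it is scalar. Its trace is $\frac1{\chi(1)}\mathbb E_y\chi(y^{-1})\chi(y)=\frac1{\chi(1)}$, so it equals $\chi(1)^{-2}I$. The $k$ commutators in $w_k$ are independent, hence $\mathbb E\,\rho(w_k)=\chi(1)^{-2k}I$ and $\mathbb E\,\chi(w_k)=\chi(1)^{1-2k}$. The indicator function of $g=1$ is $\frac1{|G|}\sum_\chi\chi(1)\chi(g)$. Taking expectations at $g=w_k$ gives (1).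

If $G$ is non-abelian, some $\chi(1)>1$, so the right side of (1) is strictly decreasing in $k$ and $S(G)$ is infinite. This proves (C). For the Heisenberg group, with $p^2$ characters of degree $1$ and $p-1$ of degree $p$, formula (1) gives $\frac1{p^3}(p^2+(p-1)p^{2-2k})$, in agreement with Section 2.

## 4. Filling the intervals by a random walk: proof of (A)

We prove (A) twice. The first proof is short but spends many variables. The second (Section 5) keeps all words in $F_k$, with an error bound in terms of $k$.

The plan is to take a word that is rarely non-trivial but whose values generate $K$, and to multiply copies of it in disjoint variables. The distribution of the product moves in small steps from the point mass at $1$ to the uniform distribution on $K$. So each $P(\cdot=g)$ sweeps an interval in small steps.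

**Lemma 2.** For every $n\ge 1$, $\gamma_n(G)$ is generated by the values of $v_n=[x_1,\dots,x_n]$ in $G$.

*Proof.* Let $V_n$ be the subgroup generated by these values. It is normal, since conjugates of values are values, and clearly $V_n\le\gamma_n(G)$. For the converse, induct on $n$; the case $n=1$ is clear. In $G/V_n$ every value of $v_{n-1}$ commutes with every element. So the image of $\gamma_{n-1}(G)=V_{n-1}$ is central, which says $\gamma_n(G)=[\gamma_{n-1}(G),G]\le V_n$. $\square$

**Lemma 3.** Let $\mu$ be a probability measure on a finite group $K$ with $\mu(1)>0$ whose support generates $K$. Then $\mu^{*r}(g)\to1/|K|$ for every $g\in K$.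

*Proof.* In a finite group every element is a product of generators, without inverses. Since $1$ lies in the support, short products may be padded with $1$'s. So there is $s$ with $\mu^{*s}(g)>0$ for all $g$. Let $U$ be the uniform measure. Then $\mu^{*s}=\theta U+(1-\theta)\nu$ for some $\theta\in(0,1]$ and some probability measure $\nu$. As $U*\lambda=\lambda*U=U$ for every probability measure $\lambda$ on $K$, we get $\mu^{*rs}=(1-(1-\theta)^r)U+(1-\theta)^r\nu^{*r}\to U$. Convolving with $\mu^{*j}$ for $0\le j<s$ gives the claim for all exponents. $\square$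

**First proof of (A).** Let $G$ be non-nilpotent, $K=\gamma_c(G)=\gamma_{c+1}(G)=\cdots\neq1$, and $n\ge c$.

**Step 1: a rare word whose values generate $K$.** Let $\mu_n$ be the distribution of $v_n$ on random arguments. By Lemma 2 its support lies in $K$ and generates $K$. If some $x_i=1$ then $v_n=1$. So $\mu_n(1)>0$ and
$$\delta_n:=P(G,v_n\ne1)\le(1-1/|G|)^n\to0 .$$

**Step 2: multiply copies.** Let $u_r$ be the product of $r$ copies of $v_n$ in disjoint sets of variables, $u_0=1$. Then $P(G,u_r=g)=\mu_n^{*r}(g)$ for $g\in K$. Since $u_r=u_{r-1}$ unless the $r$-th copy is non-trivial,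
$$|P(G,u_r=g)-P(G,u_{r-1}=g)|\le\delta_n .$$

**Step 3: read off the intervals.** If $1\ne g\in K$, the sequence $P(G,u_r=g)$, $r=0,1,\dots$, starts at $0$ and tends to $1/|K|$ by Lemma 3, with steps at most $\delta_n$. So every $t\in[0,1/|K|]$ lies in its closure or within $\delta_n$ of one of its terms. For $g=1$ the sequence starts at $1$ and tends to $1/|K|$, and the same holds for $t\in[1/|K|,1]$. Let $n\to\infty$. As $K\ne1$, both cases occur, so $\overline{S(G)}\supseteq[0,1/|K|]\cup[1/|K|,1]=[0,1]$. $\square$

For $S_3$ each non-trivial $g\in A_3$ has $\mu_n(g)=2^{-n}$. The non-trivial characters of $A_3$ have mean $1-3\cdot2^{-n}$ under $\mu_n$, so $P(S_3,u_r=1)=\frac13\big(1+2(1-3\cdot2^{-n})^r\big)$. The sweep from $1$ down to $1/3$ is visible.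

## 5. Filling the same intervals with words in $F_k$

The word $u_r$ uses $rn$ variables. We now perturb one word in $F_k$, on a small set of tuples at a time.

### Localised words in $S_3$

Let $k\ge2$ and let $0\ne\varepsilon\in\mathbb F_2^k$ be a pattern of signs. We build a word that is trivial on every tuple whose sign vector is not $\varepsilon$. Fix $i$ with $\varepsilon_i=1$. Put $u_j=x_j$ if $\varepsilon_j=1$, and $u_j=x_jx_i$ if $\varepsilon_j=0$. All the $u_j$ are odd exactly when the sign vector of the tuple is $\varepsilon$. Pick $j\neq i$ and put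
$$w_\varepsilon=[\,[x_i,u_j],u_1,\dots,u_k].$$
The inner commutator lies in $A_3$. By the filter property, $w_\varepsilon=1$ unless the sign vector is $\varepsilon$, and then $w_\varepsilon=[x_i,u_j]$. On those tuples $x_i$ and $u_j$ are independent uniform transpositions and $[x_i,u_j]=(x_iu_j)^2$ is uniform on $A_3$. For a set $E$ of non-zero patterns, the product $w_E$ of the $w_\varepsilon$ with $\varepsilon\in E$ has at most one non-trivial factor at each tuple. So
$$P(S_3,w_E=g)=\frac{|E|}{3\cdot2^k}\ \ (g\text{ a 3-cycle}),\qquad P(S_3,w_E=1)=1-\frac{2|E|}{3\cdot2^k},\qquad 0\le|E|\le2^k-1.$$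

Two features of this computation are special to $S_3$: commutation with a filter returned the value unchanged, and the supports of the $w_\varepsilon$ were disjoint. In general we replace filters by whole normal subgroups of $F_k$, so that only *subgroups* of values need to survive. We handle overlapping supports by averaging over a finite group of word functions.

### Which normal subgroups keep $K$ alive

Let $G$ be non-nilpotent, $K=\gamma_c(G)=\gamma_{c+1}(G)=\cdots\ne1$. Let $\mathcal C$ be the set of normal subgroups $C$ of $G$ that are maximal among normal subgroups of $G$ properly contained in $K$. It is non-empty since $K\ne1$. For $C\in\mathcal C$ put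
$$H_C=\{g\in G:[K,g]\subseteq C\}=C_G(K/C)\trianglelefteq G .$$
Since $[K,G]=K\not\le C$, we have $H_C\ne G$ and $|G/H_C|\ge2$.

For $G=S_3$: $\mathcal C=\{1\}$ and $H_1=A_3$. For $G=S_3\times S_3$: $K=A_3\times A_3$, and $\mathcal C$ consists of $A_3\times1$ and $1\times A_3$. (The other two subgroups of order $3$ in $K$ are not invariant under conjugation by $(t,1)$, $t$ odd.) For $C=A_3\times1$ one gets $H_C=S_3\times A_3$.

**Lemma 4.** If $I\trianglelefteq G$ and $I\not\le H_C$ for all $C\in\mathcal C$, then $[K,I]=K$.

*Proof.* $[K,I]$ is normal in $G$ and contained in $K$. If it were a proper subgroup of $K$, it would lie in some $C\in\mathcal C$, and then $I\le H_C$. $\square$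

### Tuples that a word cannot tell apart

Let $F=F_k$. For $y\in G^k$ let $\varphi_y:F\to G$ be the homomorphism $x_i\mapsto y_i$, so that $w(y)=\varphi_y(w)$, and let $N_y=\ker\varphi_y$. Thus $w\in N_y$ means $w(y)=1$. Let $\mathrm{Gen}_k\subseteq G^k$ be the set of tuples that generate $G$, and $p_k=|\mathrm{Gen}_k|/|G|^k$. A tuple that does not generate lies in $M^k$ for some maximal subgroup $M$, so
$$1-p_k\le\sum_{M\text{ maximal}}|G:M|^{-k}\to0 .$$

Given $y\in\mathrm{Gen}_k$, we want words that vanish at $y'$ but still take all values in $K$ at $y$. By Lemma 4 this can be arranged when $\varphi_y(N_{y'})$ lies in no $H_C$. So for $y\in\mathrm{Gen}_k$ we collect the exceptions: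
$$B_y=\{y'\in G^k:\varphi_y(N_{y'})\le H_C\text{ for some }C\in\mathcal C\}.$$
In $S_3$, let $\varepsilon$ be the sign vector of $y$. Then $y'\in B_y$ means that the parity of $\varphi_y$ vanishes on $N_{y'}$. In other words, there is a homomorphism $\theta$ from $\langle y_1',\dots,y_k'\rangle$ to $\mathbb F_2$ with $\theta(y_i')=\varepsilon_i$. It is non-zero, so the subgroup has even order. Hence it is $S_3$ or of order $2$, $\theta$ is the sign, and $y'$ has sign vector $\varepsilon$. Conversely, if $y'$ has sign vector $\varepsilon$, the sign is such a $\theta$. So $B_y$ is exactly the set of tuples with the sign vector of $y$.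

**Lemma 5.** There is a constant $a_G$ depending only on $G$ with $|B_y|\le a_G2^{-k}|G|^k$ for all $k$ and all $y\in\mathrm{Gen}_k$.

*Proof.* Let $y'\in B_y$ with witness $C$, and let $\pi:G\to Q:=G/H_C$ be the projection. Then $N_{y'}\le\ker(\pi\varphi_y)$. So $\pi\varphi_y=\theta\varphi_{y'}$ for a homomorphism $\theta:L\to Q$, where $L=\varphi_{y'}(F)\le G$. The map $\theta$ is onto because $\pi\varphi_y$ is, and $\theta(y'_i)=\pi(y_i)$ for all $i$. Once $(C,L,\theta)$ is given, each $y_i'$ lies in the fibre of $\theta$ over $\pi(y_i)$. So there are at most $|\ker\theta|^k=(|L|/|Q|)^k\le(|G|/2)^k$ such $y'$. The number of triples $(C,L,\theta)$ is bounded in terms of $G$ only; let $a_G$ be such a bound. $\square$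

**Lemma 6.** For $y\in\mathrm{Gen}_k$ let $T_y=\{w\in\gamma_c(F):w(y')=1\text{ for all }y'\in G^k\setminus B_y\}$, a subgroup of $F$. Then $\varphi_y(T_y)=K$.

*Proof.* Let $y^1,\dots,y^m$ enumerate $G^k\setminus B_y$, and put $X=[\gamma_c(F),N_{y^1},\dots,N_{y^m}]$ (left-normed; $X=\gamma_c(F)$ if $m=0$). All the groups involved are normal in $F$, and $[A,B]\le A\cap B$ for normal subgroups. So $X\le\gamma_c(F)\cap\bigcap_jN_{y^j}=T_y$. Put $I_j=\varphi_y(N_{y^j})$, which is normal in $G$ because $\varphi_y$ is onto. By definition of $B_y$, no $I_j$ lies in any $H_C$. Since $\varphi_y(\gamma_c(F))=\gamma_c(G)=K$, applying Lemma 4 $m$ times gives $\varphi_y(X)=[K,I_1,\dots,I_m]=K$. Finally $\varphi_y(T_y)\le\varphi_y(\gamma_c(F))=K$. $\square$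

### Second proof of (A)

**Step 1: find a word near the far end, by averaging.** Let $W\le\gamma_c(F_k)$ be generated by all $T_y$ with $y\in\mathrm{Gen}_k$, and let $\overline W$ be its image in the finite group of all functions $G^k\to G$. For $y\in\mathrm{Gen}_k$, evaluation at $y$ is a homomorphism $\overline W\to G$. Its image contains $\varphi_y(T_y)=K$ and lies in $\varphi_y(\gamma_c(F))=K$, so it is $K$. Hence for $\bar w$ uniformly random in $\overline W$, the value $\bar w(y)$ is uniform on $K$ for each $y\in\mathrm{Gen}_k$. Averaging over all $y\in G^k$, where non-generating tuples contribute between $0$ and $1-p_k$, we get for $g\in K$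
$$\frac{p_k}{|K|}\le\mathbb E_{\bar w}P(G,\bar w=g)\le\frac{p_k}{|K|}+(1-p_k).\tag{2}$$

**Step 2: walk there in small steps.** Let $w\in W$. Write $w=w_1\cdots w_r$ with $w_j\in T_{y(j)}$, and put $u_j=w_1\cdots w_j$, $u_0=1$. The functions $u_{j-1}$ and $u_j=u_{j-1}w_j$ agree outside $B_{y(j)}$. By Lemma 5,
$$|P(G,u_j=g)-P(G,u_{j-1}=g)|\le a_G2^{-k}\qquad(g\in G).\tag{3}$$

**Step 3: read off the intervals.** Let $1\ne g\in K$. By (2) choose $w\in W$ with $P(G,w=g)\ge p_k/|K|$. The numbers $P(G,u_j=g)$ go from $0$ to a value at least $p_k/|K|$ with steps at most $a_G2^{-k}$. A given $t\in[0,1/|K|]$ is either passed, or exceeds the last value by at most $(1-p_k)/|K|$. So $t$ is within $a_G2^{-k}+(1-p_k)$ of some $P(G,u_j=g)$.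

Let $g=1$. By (2) choose $w\in W$ with $P(G,w=1)\le p_k/|K|+(1-p_k)$. The numbers $P(G,u_j=1)$ go from $1$ to a value that is at most $1/|K|+(1-p_k)$. So every $t\in[1/|K|,1]$ is within $a_G2^{-k}+(1-p_k)$ of one of them. All these words lie in $F_k$. Let $k\to\infty$ to obtain (A) again. $\square$

## 6. In a $p$-group every word is a polynomial of bounded degree

We turn to (B). Fix a prime $p$, put $\mathbf F=\mathbb F_p$ and $e(t)=e^{2\pi it/p}$. Let $\mathrm{Pol}_d(\mathbf F^m)$ be the set of *functions* $\mathbf F^m\to\mathbf F$ that are given by polynomials of total degree $\le d$ (constants for $d=0$). Every function $\mathbf F^c\to\mathbf F$ is a polynomial of degree $\le c(p-1)$, since exponents can be reduced by $x^p=x$; the reduced polynomials (all exponents $\le p-1$) correspond bijectively to functions.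

**Definition.** The *bias* of $f:\mathbf F^m\to\mathbf F$ is $\mathrm{bias}(f)=\mathbb E_{x\in\mathbf F^m}\,e(f(x))$. Put $\mathcal B_d=\{\mathrm{bias}(f):m\ge0,\ f\in\mathrm{Pol}_d(\mathbf F^m)\}\subset\mathbb C$.

For instance, $\mathrm{bias}(x_1x_2+\dots+x_{2r-1}x_{2r})=p^{-r}$, and the bias of a non-constant affine function is $0$.

**Lemma 7.** Let $|G|=p^n$, $n\ge1$. There are numbers $M,D$ depending only on $G$ such that for all $k$, $w\in F_k$, $g\in G$ there are $f_1,\dots,f_M\in\mathrm{Pol}_D(\mathbf F^{nk})$ and constants $\kappa_1,\dots,\kappa_M\in\mathbf F$ with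
$$P(G,w=g)=\Pr_u\big(f_j(u)=\kappa_j\ \forall j\big)=p^{-M}\sum_{\alpha\in\mathbf F^M}\mathrm{bias}\Big(\sum_j\alpha_j(f_j-\kappa_j)\Big).\tag{4}$$

*Proof.* The regular representation embeds $G$ in $GL_N(\mathbf F)$, $N=p^n$, as a $p$-subgroup. The group $U_N(\mathbf F)$ of upper unitriangular matrices is a Sylow $p$-subgroup of $GL_N(\mathbf F)$, so after conjugation $G\le U_N(\mathbf F)$. Fix a bijection $\tau:\mathbf F^n\to G$. The entries of $\tau(u)-1$ are functions on $\mathbf F^n$, hence polynomials of degree $\le n(p-1)$.

Write $g_i=\tau(u_i)=1+X_i$ with $X_i$ strictly upper triangular. Any product of $N$ strictly upper triangular $N\times N$ matrices is $0$, so $g_i^{-1}=\sum_{j<N}(-X_i)^j$. Multiply out $w(g_1,\dots,g_k)$. However long $w$ is, the result is an integer combination of non-commutative monomials of degree $\le N-1$ in $X_1,\dots,X_k$. (For example $x_1^{100}$ gives $\sum_{j<N}\binom{100}jX_1^j$.) So each of the $M=N^2$ entries $f_1,\dots,f_M$ of $w(\tau(u_1),\dots,\tau(u_k))$ is a polynomial function on $\mathbf F^{nk}$ of degree at most $D:=(N-1)n(p-1)$.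 Let $\kappa_j$ be the entries of $g$. For uniform $u$ the tuple $(\tau(u_i))$ is uniform in $G^k$, which gives the first equality. The second holds because $p^{-M}\sum_\alpha e(\alpha\cdot v)$ is the indicator function of $v=0$. $\square$

So the degree is bounded, while the number $nk$ of variables is not.

### What the degree bound gives at once, and where it stops

**Lemma 8 (standard).** If $0\ne f\in\mathrm{Pol}_D(\mathbf F^m)$, then $\Pr_x(f(x)\ne0)\ge p^{-D}$.

*Proof.* Induct on $m$; for $m=0$ the probability is $1$. Reduce modulo all $x_i^p-x_i$, which does not increase the degree. Write the reduced polynomial as $f=\sum_{j\le s}x_m^jf_j(x_1,\dots,x_{m-1})$ with $f_s\ne0$, $s\le p-1$, $\deg f_s\le D-s$. As $f_s$ is reduced and non-zero, it is a non-zero function. By induction $f_s\ne0$ with probability at least $p^{-(D-s)}$. When this holds, the polynomial in $x_m$ has degree $s$ and at most $s$ roots, so at least $p-s$ of the $p$ values of $x_m$ give $f\neq0$. Finally $(p-s)/p\ge p^{-s}$: this is clear for $s=0$, and for $1\le s\le p-1$ we have $(p-s)/p\ge1/p\ge p^{-s}$.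 $\square$

With Lemma 7 this gives the gap at $0$. The indicator function of $w=g$, read in $\mathbf F$, is $\prod_j(1-(f_j-\kappa_j)^{p-1})$, of degree $\le M(p-1)D$. So a non-zero $P(G,w=g)$ is at least $p^{-M(p-1)D}$. The argument stops there. It separates probabilities from $0$ and says nothing about the distance between two positive probabilities. In the Heisenberg group, probabilities converge to $1/p$ without reaching it, so no uniform separation holds. By (4), what must be controlled is the set of limits of biases of bounded-degree polynomials.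

## 7. Limits of biases: countability by induction on the degree

**Quadratic polynomials over $\mathbb F_2$, by hand.** Let $p=2$, $f\in\mathrm{Pol}_2(\mathbf F^m)$, and $B(x,h)=f(x+h)-f(x)-f(h)+f(0)$. This is a bilinear alternating form, with radical $\mathrm{rad}$ and rank $2r$. Then
$$|\mathrm{bias}(f)|^2=\mathbb E_{h}\,e(f(h)-f(0))\,\mathbb E_x\,e(B(x,h)).$$
The inner mean is $1$ for $h\in\mathrm{rad}$ and $0$ otherwise. On $\mathrm{rad}$ the function $f(h)-f(0)$ is additive. So $|\mathrm{bias}(f)|^2$ is $0$ or $|\mathrm{rad}|/2^m=2^{-2r}$, and it is non-zero only if $f(h)=f(0)$ on $\mathrm{rad}$. In that case $f(x+h)=f(x)$ for $h\in\mathrm{rad}$, so $f$ is a function of $2r$ linear forms. Hence $\mathcal B_2=\{0\}\cup\{\pm2^{-r}:r\ge0\}$ (use $x_1$, sums of $r$ products in disjoint variables, and those plus $1$), which is closed and countable. Moreover, bias bounded away from $0$ bounds $r$, and makes $f$ *a fixed kind of function of boundedly many polynomials of lower degree*. In degree $3$ limits other than $0$ appear: $\mathrm{bias}(x_0(x_1x_2+\dots+x_{2r-1}x_{2r}))=\frac12(1+2^{-r})\to\frac12$.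

This suggests the following statement about sequences ($d\ge1$, the $m_n$ arbitrary).

**Statement BR($d$).** If $f_n\in\mathrm{Pol}_d(\mathbf F^{m_n})$ and $\inf_n|\mathrm{bias}(f_n)|>0$, then after passing to a subsequence there are $c$, a fixed $\Gamma:\mathbf F^c\to\mathbf F$, and $q_{n,1},\dots,q_{n,c}\in\mathrm{Pol}_{d-1}(\mathbf F^{m_n})$ with $f_n=\Gamma(q_{n,1},\dots,q_{n,c})$ identically for all $n$.

BR is a qualitative form of the Green–Tao / Kaufman–Lovett theorem "bias implies low rank". The proof in Section 8 does not depend on that theorem.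

**Proposition 9.** For every $d\ge0$ the set $\overline{\mathcal B_d}$ is countable and compact.

*Proof, given BR($d$) for all $d\ge1$ (Proposition 10 below).* $\mathcal B_d$ is bounded, so its closure is compact. For countability, induct on $d$. $\mathcal B_0$ is the set of $p$-th roots of unity. Let $d\ge1$ and $0\ne z\in\overline{\mathcal B_d}$, say $z=\lim\mathrm{bias}(f_n)$. Discarding finitely many terms, $|\mathrm{bias}(f_n)|$ is bounded below. By BR($d$), on a subsequence, $f_n=\Gamma(q_n)$ with $\Gamma:\mathbf F^c\to\mathbf F$ fixed and $q_n$ a $c$-tuple of polynomials of degree $\le d-1$. Expand $e\circ\Gamma$ in characters of $\mathbf F^c$: $e(\Gamma(u))=\sum_{\beta\in\mathbf F^c}a_\beta e(\beta\cdot u)$. Then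
$$\mathrm{bias}(f_n)=\sum_\beta a_\beta\,\mathrm{bias}(\beta\cdot q_n),\qquad \beta\cdot q_n\in\mathrm{Pol}_{d-1}.$$
On a further subsequence $\mathrm{bias}(\beta\cdot q_n)\to z_\beta\in\overline{\mathcal B_{d-1}}$ for every $\beta$, so $z=\sum_\beta a_\beta z_\beta$. There are countably many pairs $(c,\Gamma)$. For each, the coefficients $a_\beta$ are determined, and by induction there are countably many choices of $(z_\beta)$. So $\overline{\mathcal B_d}$ is countable. $\square$

## 8. Large bias forces dependence on boundedly many polynomials of lower degree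

### Why approximation alone does not give BR

Suppose $b=\mathrm{bias}(f)$ with $|b|\ge\varepsilon>0$. For every $x$,
$$\mathbb E_h\,e(f(x+h)-f(x))=e(-f(x))\,b.\tag{5}$$
The right side determines $f(x)$, and the left side involves only the derivatives $f(x+h)-f(x)$, which have degree $\le d-1$ in $x$. Sampling $L$ values of $h$ recovers $f(x)$ as a function of $L$ derivatives, for all but a fraction $\eta$ of the $x$. Chebyshev's inequality asks for $L\ge1/(\eta\sigma^2)$, where $\sigma=\varepsilon\sin(\pi/p)\le1$. To make the recovery exact one would use Lemma 8: the error is a polynomial function of degree at most $\max(d,L(p-1)(d-1))$, so it vanishes if $\eta<p^{-\max(d,L(p-1)(d-1))}$. But for $d\ge2$,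
$$p^{-L(p-1)(d-1)}\le2^{-L}<1/L\le\eta\sigma^2\le\eta ,$$
so the condition is never met. A smaller error needs more derivatives, and more derivatives raise the degree too fast.

To break the circle we need an error tending to $0$ while the number $c$ of polynomials stays fixed. We take one fixed $\eta$ and correct the approximation by a majority vote over shifts $h$. The vote is an *average over $h$* of a function of lower-degree polynomials in $(x,h)$. So we need to know that such averages are again functions of boundedly many lower-degree polynomials in $x$, up to an error tending to $0$. This second statement is carried along in the induction. For $R:\mathbf F^m\times\mathbf F^l\to\mathbf F$ put $\psi_R(x)=\mathbb E_{h\in\mathbf F^l}\,e(R(x,h))$.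

**Statement C($e$)** ($e\ge0$). If $R_n\in\mathrm{Pol}_e(\mathbf F^{m_n}\times\mathbf F^{l_n})$, then after passing to a subsequence there are $c$, a fixed $\Phi:\mathbf F^c\to\mathbb C$, and $q_n\in\mathrm{Pol}_e(\mathbf F^{m_n})^c$ with $\mathbb E_x|\psi_{R_n}(x)-\Phi(q_n(x))|^2\to0$.

Two examples with $e=2$. If $R_n(x,h)=\ell_n(x)h$ with $h\in\mathbf F$ and $\ell_n$ linear, then $\psi_{R_n}(x)$ is the indicator of $\ell_n(x)=0$, and $\Phi(u)=1_{u=0}$, $q_n=\ell_n$ work exactly. If $R_n(x,h)=x\cdot h$ with $x,h\in\mathbf F^n$, then $\psi_{R_n}$ is the indicator of $x=0$, of $L^2$-norm tending to $0$, and $\Phi=0$ works.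

**Proposition 10.** BR($d$) holds for all $d\ge1$, and C($e$) holds for all $e\ge0$.

The induction runs C(0) $\Rightarrow$ BR(1) $\Rightarrow$ C(1) $\Rightarrow$ BR(2) $\Rightarrow\cdots$.

**Start: C(0).** Here $R_n$ is constant and $\psi_{R_n}$ is a constant $p$-th root of unity. Pass to a subsequence on which it does not change, and take $\Phi$ to be that constant.

It remains to prove, for $d\ge1$, that C($d-1$) implies BR($d$), and that BR($d$) and C($d-1$) together imply C($d$).

### BR($d$) and C($d-1$) imply C($d$)

The point is that $\mathbb E|\psi_R|^2$ is itself a bias, so either $\psi_R$ is negligible or BR applies.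

Let $R_n\in\mathrm{Pol}_d(\mathbf F^{m_n}\times\mathbf F^{l_n})$. If $\liminf\mathbb E_x|\psi_{R_n}|^2=0$, pass to a subsequence along which it tends to $0$ and take $\Phi=0$. Otherwise, discarding finitely many terms,
$$\mathbb E_x|\psi_{R_n}(x)|^2=\mathbb E_{x,h,h'}\,e\big(R_n(x,h)-R_n(x,h')\big)$$
is bounded below by a positive constant. It is the bias of a polynomial of degree $\le d$ in $(x,h,h')$. By BR($d$), on a subsequence, $R_n(x,h)-R_n(x,h')=\Gamma(q_n(x,h,h'))$ identically, with $\Gamma:\mathbf F^c\to\mathbf F$ fixed and $q_n$ of degree $\le d-1$. Set $h'=0$ and expand $e\circ\Gamma=\sum_\beta a_\beta e(\beta\cdot)$: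
$$\psi_{R_n}(x)=e(R_n(x,0))\sum_{\beta\in\mathbf F^c}a_\beta\,\psi_{R_{n,\beta}}(x),\qquad R_{n,\beta}(x,h)=\beta\cdot q_n(x,h,0)\in\mathrm{Pol}_{d-1}.$$
Apply C($d-1$) successively to the finitely many $\beta$, passing to subsequences. Each $\psi_{R_{n,\beta}}$ is then within $o(1)$, in $L^2$, of $\Phi_\beta(q_{n,\beta}(x))$ with $\Phi_\beta$ fixed and $q_{n,\beta}$ a tuple of fixed length of polynomials of degree $\le d-1$. Since $|e(R_n(x,0))|=1$, the triangle inequality shows that $\psi_{R_n}(x)$ is within $o(1)$, in $L^2$, of
$$e(R_n(x,0))\sum_\beta a_\beta\Phi_\beta(q_{n,\beta}(x)).$$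
This is a fixed function of $R_n(\cdot,0)\in\mathrm{Pol}_d$ and the $q_{n,\beta}$, which is C($d$).

### C($d-1$) implies BR($d$)

Let $f_n\in\mathrm{Pol}_d(\mathbf F^{m_n})$, $b_n=\mathrm{bias}(f_n)$, $|b_n|\ge\varepsilon>0$ for all $n$.

**Step 1: approximate $f_n$, with a fixed error, by a function of boundedly many derivatives.** Let $\eta=2^{-d-3}$ and $\sigma=\varepsilon\sin(\pi/p)$. Distinct $p$-th roots of unity are at distance at least $2\sin(\pi/p)$, so the points $e(-t)b_n$, $t\in\mathbf F$, are pairwise at distance at least $2\sigma$. Fix an integer $L\ge1/(\eta\sigma^2)$; it does not depend on $n$. Let $s_1,\dots,s_L\in\mathbf F^{m_n}$ be independent and uniform. For fixed $x$, by (5),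
$$A(x)=\frac1L\sum_{j=1}^Le\big(f_n(x+s_j)-f_n(x)\big)$$
has mean $e(-f_n(x))b_n$ and variance at most $1/L$. By Chebyshev, $|A(x)-e(-f_n(x))b_n|<\sigma$ with probability at least $1-1/(L\sigma^2)\ge1-\eta$. When this holds, every other $t$ has $|A(x)-e(-t)b_n|>\sigma$, so $f_n(x)$ is the unique $t$ that minimises $|A(x)-e(-t)b_n|$.

Let $g_n(x)$ be the first minimiser $t$, in a fixed ordering of $\mathbf F$. Averaging over $x$ as well, we may fix $s_1,\dots,s_L$ (depending on $n$) so that
$$\Pr_x(g_n(x)\ne f_n(x))\le\eta .$$
Put $q_{n,j}(x)=f_n(x+s_j)-f_n(x)\in\mathrm{Pol}_{d-1}$. Then $g_n=\Gamma_n(q_{n,1},\dots,q_{n,L})$ for some $\Gamma_n:\mathbf F^L\to\mathbf F$ (it depends on $n$ through $b_n$). There are finitely many functions $\mathbf F^L\to\mathbf F$, so on a subsequence $\Gamma_n=\Gamma_0$ is fixed.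

**Step 2: correct $g_n$ at every point by a vote over shifts.** Let $h=(h_1,\dots,h_{d+1})\in(\mathbf F^{m_n})^{d+1}$ be new variables. For $S\subseteq[d+1]=\{1,\dots,d+1\}$ put $h_S=\sum_{i\in S}h_i$. Each difference operator lowers the degree, so the $(d+1)$-fold difference of $f_n$ vanishes: $\sum_S(-1)^{|S|}f_n(x+h_S)=0$. That is,
$$f_n(x)=\sum_{S\ne\emptyset}(-1)^{|S|+1}f_n(x+h_S)\qquad\text{for all }x,h.$$
Fix $x$. For $S\ne\emptyset$ the point $x+h_S$ is uniform when $h$ is. So with probability at least $1-(2^{d+1}-1)\eta>3/4$ over $h$ we have $g_n(x+h_S)=f_n(x+h_S)$ for all $S\ne\emptyset$. Hence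
$$\nu_{n,x}(t):=\Pr_h\Big(\sum_{S\ne\emptyset}(-1)^{|S|+1}g_n(x+h_S)=t\Big)$$
satisfies, for *every* $x$,
$$\nu_{n,x}(f_n(x))>\tfrac34,\qquad\nu_{n,x}(t)<\tfrac14\ \text{ for }t\ne f_n(x).\tag{6}$$

**Step 3: express the vote through boundedly many lower-degree polynomials.** Let $M=L(2^{d+1}-1)$. For $t\in\mathbf F$ let $\Theta_t:\mathbf F^M\to\{0,1\}$ be the indicator of $\sum_{S\ne\emptyset}(-1)^{|S|+1}\Gamma_0\big((v_{j,S})_{j\le L}\big)=t$. It does not depend on $n$, and $\nu_{n,x}(t)=\mathbb E_h\Theta_t\big((q_{n,j}(x+h_S))_{j,S}\big)$. Expanding $\Theta_t(v)=\sum_\alpha\hat\Theta_t(\alpha)e(\alpha\cdot v)$,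
$$\nu_{n,x}(t)=\sum_{\alpha\in\mathbf F^M}\hat\Theta_t(\alpha)\,\psi_{R_{n,\alpha}}(x),\qquad R_{n,\alpha}(x,h)=\sum_{j,S}\alpha_{j,S}\,q_{n,j}(x+h_S),$$
and $R_{n,\alpha}$ has degree $\le d-1$ jointly in $(x,h)$. Apply C($d-1$) successively to the finitely many $\alpha$. On a subsequence $\psi_{R_{n,\alpha}}$ is within $o(1)$, in $L^2$, of $\Phi_\alpha(q_{n,\alpha})$. Collect all the $q_{n,\alpha}$ into one tuple $q_n'\in\mathrm{Pol}_{d-1}(\mathbf F^{m_n})^c$, with $c$ fixed, and put $\mathcal N_t=\sum_\alpha\hat\Theta_t(\alpha)\Phi_\alpha$, a fixed function $\mathbf F^c\to\mathbb C$. Then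
$$\mathbb E_x|\nu_{n,x}(t)-\mathcal N_t(q_n'(x))|^2\to0\qquad\text{for every }t\in\mathbf F.$$

Let $\Gamma(u)$ be the unique $t$ with $\mathrm{Re}\,\mathcal N_t(u)>1/2$ if there is exactly one such $t$, and $\Gamma(u)=0$ otherwise. If $|\nu_{n,x}(t)-\mathcal N_t(q_n'(x))|<1/4$ for all $t$, then by (6) $\mathrm{Re}\,\mathcal N_t(q_n'(x))$ exceeds $1/2$ for $t=f_n(x)$ and is below $1/2$ for all other $t$, so $f_n(x)=\Gamma(q_n'(x))$. By Chebyshev,
$$\Pr_x\big(f_n(x)\ne\Gamma(q_n'(x))\big)\le16\sum_{t\in\mathbf F}\mathbb E_x|\nu_{n,x}(t)-\mathcal N_t(q_n'(x))|^2\to0.$$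

**Step 4: make it exact.** The function $f_n-\Gamma(q_n')$ is a polynomial function of degree at most $D:=\max(d,\,c(p-1)(d-1))$, and now $D$ does not depend on $n$. By Lemma 8 it is either identically $0$ or non-zero with probability at least $p^{-D}$. By Step 3 the second alternative is impossible for large $n$. Discarding finitely many terms, $f_n=\Gamma(q_n')$ identically for all $n$ in the subsequence. This is BR($d$), and Proposition 10 is proved. $\square$

With it, Proposition 9 is proved too.

## 9. Countable closure for nilpotent groups: proof of (B)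

**Step 1: $p$-groups.** Let $|G|=p^n$ with $n\ge1$, and take $M,D$ from Lemma 7. In (4) each $\sum_j\alpha_j(f_j-\kappa_j)$ lies in $\mathrm{Pol}_D$. So $S(G)$ lies in the image of $\overline{\mathcal B_D}^{\,p^M}$ under the continuous map
$$(z_\alpha)_{\alpha\in\mathbf F^M}\mapsto p^{-M}\sum_\alpha z_\alpha .$$
By Proposition 9, $\overline{\mathcal B_D}^{\,p^M}$ is a finite power of a countable compact set, so it is countable and compact, and so is its image. A compact set is closed, so it contains $\overline{S(G)}$, which is therefore countable. It is essential here that $M$ and $D$ do not depend on $w$ or $k$: one set $\mathcal B_D$ serves all words.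

**Step 2: from Sylow subgroups to $G$.** If $G=1$ then $S(G)=\{1\}$. Otherwise let $G=G_1\times\dots\times G_r$ be the product of its non-trivial Sylow subgroups. Words are evaluated componentwise, so
$$P\big(G,w=(g_1,\dots,g_r)\big)=\prod_{i=1}^rP(G_i,w=g_i).$$
Hence $S(G)$ lies in the image of $\overline{S(G_1)}\times\dots\times\overline{S(G_r)}$ under multiplication. By Step 1 this image is countable and compact. So $\overline{S(G)}$ is countable. Being a countable closed subset of $\mathbb R$, it has empty interior, and $S(G)$ is nowhere dense. $\square$
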